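# How high a hard wall lifts the continuous SOS surface

## 1. A wall seen by half of the sites, the other half frozen

Fix $d\ge 2$. Write $i\sim j$ for nearest neighbors in $\mathbb Z^d$, $|\cdot|$ for the Euclidean norm, $|\cdot|_\infty$ for the sup norm, and $\Lambda_N=\{-N,\dots,N\}^d$. For a finite nonempty $\Lambda\subset\mathbb Z^d$ let $\mathcal E_\Lambda$ be the set of nearest-neighbor edges with at least one endpoint in $\Lambda$. Every edge $e=(x,y)$ carries a fixed arbitrary orientation, and $\nabla_e\varphi=\varphi_y-\varphi_x$.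

**Definition (continuous SOS surface).** A random surface $\varphi=(\varphi_i)_{i\in\mathbb Z^d}$ with $\varphi=0$ off $\Lambda$ has law $P_\Lambda$ if it has density
$$\frac1{Z_\Lambda}e^{-\mathcal H_\Lambda(\varphi)},\qquad \mathcal H_\Lambda(\varphi)=\sum_{e\in\mathcal E_\Lambda}|\nabla_e\varphi| ,\tag{1}$$
with respect to $\prod_{i\in\Lambda}d\varphi_i$. Expectation under $P_\Lambda$ is written $E_\Lambda$.

**Definition (hard wall).** For a set $A$ let $\Omega_A=\{\varphi_k\ge 0\ \text{for all }k\in A\}$. For $M\le N$ put $P^+_{\Lambda_N,M}=P_{\Lambda_N}(\,\cdot\mid\Omega_{\Lambda_M})$, and $P^+_{\Lambda_N}=P^+_{\Lambda_N,N}$.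

We ask how high the surface stands above a large wall. Start with the smallest box, $\Lambda=\{0\}$. There are $2d$ edges, so $\varphi_0$ has density $d\,e^{-2d|x|}$, and with the wall it is an exponential variable of mean $1/(2d)$. One site is hardly lifted. Lifting is a collective effect: each of many sites wants to avoid being the one that goes below $0$. Here is a case where this can be computed exactly.

Let $W$ be a cube with $r^d$ sites, $r\ge3$, inside a finite $\Lambda$. Let $W^\circ$ be the set of sites of $W$ whose neighbors all lie in $W$, and $W^\circ_\sigma$ the sites of $W^\circ$ with a given parity $\sigma$ of the coordinate sum. Two sites of $W^\circ_\sigma$ are never neighbors.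

**Lemma 1 (frozen neighbors).** Let $h\ge 0$. Under $P_\Lambda$, condition on all heights off $W^\circ_\sigma$, and suppose that all neighbors of sites of $W^\circ_\sigma$ have height $h$. Then the conditional probability that $\varphi_k\ge0$ for all $k\in W^\circ_\sigma$ equals $(1-\frac12e^{-2dh})^{n}$ with $n=|W^\circ_\sigma|$. If $h=\theta\log r$ with $\theta>0$ fixed, this is $\exp\big(-(\frac14+o(1))r^{d-2d\theta}\big)$ as $r\to\infty$.

*Proof.* Each edge at a site of $W^\circ_\sigma$ joins it to a site off $W^\circ_\sigma$. Hence, given the heights off $W^\circ_\sigma$, the density (1) factorizes: the $\varphi_k$, $k\in W^\circ_\sigma$, are independent with densities proportional to $\exp(-\sum_{j\sim k}|x-\varphi_j|)$. If all $2d$ neighbors are at height $h$, the density is $d\,e^{-2d|x-h|}$, and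
$$\int_{-\infty}^0 d\,e^{-2d|x-h|}\,dx=\tfrac12e^{-2dh}\qquad(h\ge0).\tag{2}$$
This gives the product formula. If $h=\theta\log r$, then $n\sim\frac12r^d$ and $\frac12e^{-2dh}=\frac12r^{-2d\theta}\to0$, so the logarithm of the product is $-(1+o(1))\cdot\frac12r^d\cdot\frac12r^{-2d\theta}$. $\square$

So the wall is expensive when the frozen heights are below $\frac12\log r$, with a price $\exp(-r^{d-2d\theta+o(1)})$. For comparison take $V(x)=x^2/2$ in place of $|x|$: a site with all neighbors at $h$ is Gaussian with mean $h$ and variance $1/(2d)$, and is negative with probability at most $\frac12e^{-dh^2}$. There, heights of order $\sqrt{\log r}$ suffice. The tail of $V$ decides the scale.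

What changes when nothing is frozen? Four things.

1. The neighbors are random. If many sites of $W$ are low, must there be many sites whose neighbors are *all* low, so that Lemma 1 still bites?
2. Freezing hides the price of raising the neighbors. How small is $P_\Lambda(\Omega_W)$ really? If it is about $\exp(-r^{d-2+o(1)})$, then comparison with $\exp(-r^{d-2d\theta})$ suggests the height $\frac1d\log r$.
3. Lemma 1 speaks about many sites. We want a statement about each single site.
4. Nothing so far says that the surface does not go much higher.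

## 2. The two theorems

Call an even interaction $V$ uniformly strictly convex if $V\in C^2$ and $c_1\le V''\le c_2$ with $0<c_1\le c_2<\infty$. For the interface with such a $V$ in place of $|x|$, the height over the wall is of order $\sqrt{\log M}$ if $d\ge3$ and of order $\log N$ if $d=2$, in a per-site sense (for $d=2$ with $M=\lfloor\delta N\rfloor$, $0<\delta<1$). Open Problem 5 of "Localization and delocalization" (http://www.unige.ch/math/folks/velenik/papers/V06.pdf) asks for similar results, even without the proper constants, when $V$ is not uniformly strictly convex, in particular for $V(x)=|x|$. Here are the statements we shall prove.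

**Theorem 1.** For every $d\ge2$ the scale is $\log N$: for $0<\delta<1$, $0<\varepsilon<1$, $M=\lfloor\delta N\rfloor$, and $B_N=\Lambda_M$ if $d=2$, $B_N=\Lambda_{\lfloor\varepsilon M\rfloor}$ if $d\ge3$, there are $0<c\le C<\infty$, not depending on $N$ or $i$, with
$$\lim_{N\to\infty}\sup_{i\in B_N}P^+_{\Lambda_N,M}\big(\varphi_i\notin[c\log N,\,C\log N]\big)=0 .$$

**Theorem 2.** Let $\eta>0$ and $0<\varepsilon<1$.

(a) If $d\ge3$, $0<\delta\le1$, $M=\lfloor\delta N\rfloor$, then
$$\lim_{N\to\infty}\ \sup_{i\in\Lambda_{\lfloor\varepsilon M\rfloor}}P^+_{\Lambda_N,M}\Big(\Big|\frac{\varphi_i}{\log N}-\frac1d\Big|\ge\eta\Big)=0 .$$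
The upper bound is uniform over all sites and walls: $\sup_{M\le N}\sup_{i\in\Lambda_N}P^+_{\Lambda_N,M}\big(\varphi_i>(\frac1d+\eta)\log N\big)\to0$.

(b) If $d=2$, then $\sup_{M\le N}\sup_{i\in\Lambda_N}P^+_{\Lambda_N,M}\big(\varphi_i>(\frac2{\sqrt\pi}+\eta)\log N\big)\to0$, and for $0<\delta\le1$, $M=\lfloor\delta N\rfloor$, also $\sup_{i\in\Lambda_{\lfloor\varepsilon M\rfloor}}P^+_{\Lambda_N,M}\big(\varphi_i<(\frac12-\eta)\log N\big)\to0$.

So for $d\ge3$ the scale differs from the uniformly strictly convex case, and the constant $1/d$ is the one suggested by question 2. For $d=2$ the sharp constant is not determined here; for bulk sites Theorem 2(b) places it in $[\frac12,\frac2{\sqrt\pi}]$ if it exists.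

Throughout, $C,c,\dots$ are positive constants that may change from line to line; numbered constants are fixed. One elementary bound makes all integrals finite. Follow a path from $k\in\Lambda$ until it first leaves $\Lambda$; all its edges are in $\mathcal E_\Lambda$, so $\mathcal H_\Lambda(\varphi)\ge|\varphi_k|$ when $\varphi=0$ off $\Lambda$. Averaging over $k$,
$$\mathcal H_\Lambda(\varphi)\ge|\Lambda|^{-1}\sum_{k\in\Lambda}|\varphi_k| .\tag{3}$$
With boundary values $\xi$ off $\Lambda$ the same holds up to an additive constant $C_{\Lambda,\xi}$.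

## 3. Comparing walls, boundary values and boxes

**Definition.** A function $h$ on $\mathbb R^\Lambda$ is increasing if $\varphi\le\psi$ coordinatewise implies $h(\varphi)\le h(\psi)$. We write $\mu\preccurlyeq\nu$ ($\nu$ stochastically dominates $\mu$) if $\int h\,d\mu\le\int h\,d\nu$ for all bounded increasing $h$. A law $\mu$ is positively associated if $\int hg\,d\mu\ge\int h\,d\mu\int g\,d\mu$ for all bounded increasing $h,g$.

Example: for $\Lambda=\{0\}$ and $t\ge0$, $P_\Lambda(\varphi_0>t\mid\varphi_0\ge0)=e^{-2dt}\ge\frac12e^{-2dt}=P_\Lambda(\varphi_0>t)$. The wall pushes up.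

Write $x\vee y$, $x\wedge y$ for coordinatewise maximum and minimum.

**Lemma 2 (four functions).** Let $\alpha,\beta,\gamma,\delta:\mathbb R^n\to[0,\infty)$ be measurable, each bounded by $Ce^{-c\sum_i|x_i|}$ for some $C,c>0$, with $\alpha(x)\beta(y)\le\gamma(x\vee y)\delta(x\wedge y)$ for all $x,y$. Then $\int\alpha\int\beta\le\int\gamma\int\delta$.

*Proof.* Let $n=1$ and $x<y$. Put $a=\alpha(x)\beta(y)$, $b=\alpha(y)\beta(x)$, $p=\gamma(y)\delta(x)$, $q=\gamma(x)\delta(y)$. The hypothesis at $(x,y)$ and $(y,x)$ gives $a,b\le p$. At $(x,x)$ and $(y,y)$ it gives $ab=\alpha(x)\beta(x)\,\alpha(y)\beta(y)\le\gamma(x)\delta(x)\gamma(y)\delta(y)=pq$. If $p=0$, then $a=b=0$. If $p>0$, then $(p-a)(p-b)\ge0$ gives $a+b\le p+ab/p\le p+q$. So $a+b\le p+q$ always. Integrating over $\{x<y\}$, the diagonal being null, gives $\int\alpha\int\beta\le\int\gamma\int\delta$.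

For $n>1$ fix $x',y'\in\mathbb R^{n-1}$. The functions $\alpha(x',\cdot)$, $\beta(y',\cdot)$, $\gamma(x'\vee y',\cdot)$, $\delta(x'\wedge y',\cdot)$ satisfy the hypothesis for $n=1$. So the functions obtained by integrating out the last coordinate satisfy the hypothesis on $\mathbb R^{n-1}$; they keep an exponential bound. Induct. $\square$

For $\xi\in\mathbb R^{\Lambda^c}$ and $w\in[-\infty,\infty)^\Lambda$ let $P^{\xi,w}_\Lambda$ be the law with density on $\mathbb R^\Lambda$ proportional to $e^{-\mathcal H_\Lambda(\varphi)}\prod_{i\in\Lambda}1_{\{\varphi_i\ge w_i\}}$, where $\varphi=\xi$ off $\Lambda$. For instance $P_\Lambda(\cdot|\Omega_A)=P_\Lambda^{0,w}$ with $w=0$ on $A$ and $w=-\infty$ on $\Lambda\setminus A$.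

**Step 1.** *This step checks the lattice condition for the densities.* For convex $V$ and real $a,a',b,b'$,
$$V(a\vee a'-b\vee b')+V(a\wedge a'-b\wedge b')\le V(a-b)+V(a'-b').$$
If the pairs are ordered the same way, this is an equality. If $a\ge a'$ and $b\le b'$, the left side is $V(a-b')+V(a'-b)$. The numbers $a-b'$ and $a'-b$ lie in $[a'-b',a-b]$ and have the same sum as the endpoints, so convexity gives the claim. The remaining case is symmetric. Now let $\xi\ge\xi'$, $w\ge w'$, and let $f_1,f_2$ be the densities of $P^{\xi,w}_\Lambda,P^{\xi',w'}_\Lambda$. If $\varphi\ge w$ and $\psi\ge w'$, then $\varphi\vee\psi\ge w$ and $\varphi\wedge\psi\ge w'$; and $\xi\vee\xi'=\xi$, $\xi\wedge\xi'=\xi'$. Summing the convexity inequality over edges,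
$$f_1(\varphi\vee\psi)\,f_2(\varphi\wedge\psi)\ge f_1(\varphi)\,f_2(\psi).\tag{4}$$

**Step 2.** *This step turns (4) into comparison of expectations.* Let $g,h$ be bounded, nonnegative, increasing. By (3) with boundary values, the $f_i$ decay exponentially. Lemma 2 applies with $(\alpha,\beta,\gamma,\delta)=(f_1,hf_2,hf_1,f_2)$, since $h(\psi)\le h(\varphi\vee\psi)$, and gives $\int hf_2\le\int hf_1$. With $f_2=f_1$ and $(hf_1,gf_1,hgf_1,f_1)$ it gives $\int hf_1\int gf_1\le\int hgf_1$. Adding constants removes the restriction to nonnegative functions. We obtain: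

* **(F1)** $P^{\xi,w}_\Lambda$ is positively associated.
* **(F2)** $P^{\xi,w}_\Lambda$ is stochastically increasing in $(\xi,w)$. In particular $P_\Lambda(\cdot|\Omega_A)\preccurlyeq P_\Lambda(\cdot|\Omega_{A'})$ for $A\subset A'\subset\Lambda$.
* **(F3)** Let $A'\subset\Lambda'\subset A\subset\Lambda$, and let every site of the outer boundary of $\Lambda'$ lie in $A$ or outside $\Lambda$. Then the restriction to $\Lambda'$ of $P_\Lambda(\cdot|\Omega_A)$ dominates $P_{\Lambda'}(\cdot|\Omega_{A'})$.

For (F3): under $P_\Lambda(\cdot|\Omega_A)$, given the field off $\Lambda'$, the law inside is $P^{\xi,0}_{\Lambda'}$ because $\Lambda'\subset A$. Here $\xi\ge0$ on the outer boundary of $\Lambda'$, and only these boundary values matter. Compare with $P_{\Lambda'}(\cdot|\Omega_{A'})$ by (F2).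

Write $P^H_\Lambda$ for constant boundary value $H$ and no wall; it is the law of $\varphi+H$ under $P_\Lambda$.

## 4. Exponential moments of gradients

We need tails of $\varphi_k$. The natural starting point is the gradients, since (1) makes them look like independent two-sided exponentials. The next lemma says that for exponential moments of absolute values they are no worse.

**Lemma 3.** If $0\le a_e<1$ for $e\in\mathcal E_\Lambda$, then $E_\Lambda\exp\big(\sum_ea_e|\nabla_e\varphi|\big)\le\prod_e(1-a_e)^{-1}$.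

*Check:* for $\Lambda=\{0\}$ and all $a_e=a$ the left side is $d\int e^{-2d(1-a)|x|}dx=(1-a)^{-1}$, and the right side is $(1-a)^{-2d}$.

*Proof.* For $b\in(0,\infty)^{\mathcal E_\Lambda}$ let $Z(b)=\int e^{-\sum_eb_e|\nabla_e\varphi|}d\varphi$, finite by (3), and let $\mu^b$ be the corresponding probability measure.

**Step 1.** *This step shows $\mu^b(|\nabla_e\varphi|)\le 1/b_e$.* Use $v=\nabla_e\varphi$ as one coordinate and, as the other coordinates $w$, all heights in $\Lambda$ except one endpoint of $e$ lying in $\Lambda$. The Jacobian has absolute value $1$. So $v$ has density proportional to $e^{-b_e|v|}g(v)$ with $g(v)=\int\exp(-\sum_{e'\ne e}b_{e'}|\nabla_{e'}\varphi|)\,dw$. This is finite, because $e^{-b_e|v|}g(v)=\int\exp(-\sum_{e'}b_{e'}|\nabla_{e'}\varphi|)\,dw$, and by (3) the integrand is at most $\exp(-\min b\,|\Lambda|^{-1}\sum|w_z|)$. The map $\varphi\mapsto-\varphi$ shows that $g$ is even. Prékopa's theorem says that integrating a log-concave function over some of its coordinates leaves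 a log-concave function; so $g$ is log-concave. Even and log-concave means nonincreasing in $|v|$. Recall Chebyshev's association inequality: if $f$ is nondecreasing and $g$ nonincreasing, then $\iint(f(x)-f(y))(g(x)-g(y))\,\mu(dx)\mu(dy)\le0$, so $\mu(fg)\le\mu(f)\mu(g)$ for a probability $\mu$. With $f(x)=x$ and $\mu(dx)=b_ee^{-b_ex}dx$ on $[0,\infty)$,
$$\mu^b(|\nabla_e\varphi|)=\frac{\int_0^\infty xe^{-b_ex}g(x)\,dx}{\int_0^\infty e^{-b_ex}g(x)\,dx}\le\frac1{b_e}.$$

**Step 2.** *This step integrates the bound of Step 1 along a segment of weights.* The left side of the lemma is $Z(1-a)/Z(1)$. For $s\in[0,1]$ the weights $1-sa_e$ are at least $m=1-\max a_e>0$, so the $s$-derivative of the integrand of $Z(1-sa)$ is dominated by the integrable function $\mathcal H_\Lambda e^{-m\mathcal H_\Lambda}$. We may differentiate under the integral: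
$$\frac{d}{ds}\log Z(1-sa)=\sum_ea_e\,\mu^{1-sa}(|\nabla_e\varphi|)\le\sum_e\frac{a_e}{1-sa_e}.$$
Integrating over $s\in[0,1]$ gives $\log\big(Z(1-a)/Z(1)\big)\le-\sum_e\log(1-a_e)$. $\square$

**First attempt at heights, and where it stops.** Write $\varphi_0=\sum_{e\in\mathcal E_{\Lambda_N}}c_e\nabla_e\varphi$ with some coefficients and apply Lemma 3 with $a_e=t|c_e|$. This gives $E_{\Lambda_N}e^{t\varphi_0}\le\prod_e(1-t|c_e|)^{-1}$, and the right side is at least $\exp(t\sum_e|c_e|)$. Test the representation on $\varphi=1_{\Lambda_s}$, $0\le s\le N$: the only nonzero gradients sit on edges leaving $\Lambda_s$, so these edges carry $\sum|c_e|\ge1$. For different $s$ they are disjoint, hence $\sum_e|c_e|\ge N+1$ for *every* representation. The resulting Markov bound on $P(\varphi_0\ge h)$ is at least $e^{t(N+1)-th}$, so it says nothing for $h\le N$. The loss is in the absolute values: gradients have random signs. One wants $c_e^2$ in place of $|c_e|$.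

**Lemma 4.** If $|s_e|<1$ for $e\in\mathcal E_\Lambda$, then $E_\Lambda\exp\big(\sum_es_e\nabla_e\varphi\big)\le\prod_e(1-s_e^2)^{-1}$.

*Check:* for $\Lambda=\{0\}$, edges oriented toward $0$ and all $s_e=s$, the left side is $d\int e^{2dsx-2d|x|}dx=\frac12\big(\frac1{1-s}+\frac1{1+s}\big)=\frac1{1-s^2}$.

The idea is to write $e^{-|x|}$ as a mixture of centered Gaussians. Given the mixing variables the field is Gaussian, where signed sums have a variance; the mixing variables are then integrated out and only absolute values remain, which Lemma 3 controls.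

*Proof.* **Step 1.** *This step gives the mixture.* For $\lambda>0$ and $x\in\mathbb R$,
$$\int_0^\infty\tau^{-1/2}e^{-x^2/(2\tau)-\lambda^2\tau/2}\,d\tau=\sqrt{2\pi}\,\lambda^{-1}e^{-\lambda|x|}.\tag{5}$$
Put $\tau=u^2$: the left side is $2\int_0^\infty e^{-x^2/(2u^2)-\lambda^2u^2/2}du$, which for $x=0$ is $\sqrt{2\pi}/\lambda$. For $x\ne0$ it equals $2e^{-\lambda|x|}\int_0^\infty e^{-(\lambda u-|x|/u)^2/2}du$. The map $v=\lambda u-|x|/u$ is a bijection from $(0,\infty)$ to $\mathbb R$ with $u=\frac1{2\lambda}\big(v+\sqrt{v^2+4\lambda|x|}\big)$ and $du=\frac1{2\lambda}\big(1+v/\sqrt{v^2+4\lambda|x|}\big)dv$. The second term is odd in $v$ and drops out against $e^{-v^2/2}$, leaving $2e^{-\lambda|x|}\cdot\frac{\sqrt{2\pi}}{2\lambda}$.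

**Step 2.** *This step bounds the conditional variance.* By (5) with $\lambda=1$, $P_\Lambda$ is the $\varphi$-marginal of the probability measure on $(\varphi,\tau)$ with density proportional to $\prod_e\tau_e^{-1/2}e^{-(\nabla_e\varphi)^2/(2\tau_e)-\tau_e/2}$. Given $\tau$, $\varphi$ is centered Gaussian with density proportional to $e^{-Q_\tau/2}$, where $Q_\tau(\varphi)=\sum_e(\nabla_e\varphi)^2/\tau_e$ is positive definite (zero gradients and zero boundary force $\varphi=0$). For a linear functional $Y$ of such a vector, $\mathrm{Var}_\tau(Y)=\sup_\varphi(2Y(\varphi)-Q_\tau(\varphi))$. With $Y=\sum_es_e\nabla_e\varphi$,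
$$\mathrm{Var}_\tau(Y)\le\sum_e\sup_x\big(2s_ex-x^2/\tau_e\big)=\sum_es_e^2\tau_e .$$
Thus $E\,e^Y=E\,e^{\mathrm{Var}_\tau(Y)/2}\le E\exp\big(\frac12\sum_es_e^2\tau_e\big)$.

**Step 3.** *This step integrates out $\tau$.* Given $\varphi$, the $\tau_e$ are independent, and by (5) with $\lambda=\sqrt{1-s_e^2}$ divided by (5) with $\lambda=1$, both at $x=\nabla_e\varphi$,
$$E\big[e^{s_e^2\tau_e/2}\mid\varphi\big]=(1-s_e^2)^{-1/2}\exp\big((1-\sqrt{1-s_e^2})|\nabla_e\varphi|\big).$$
Apply Lemma 3 with $a_e=1-\sqrt{1-s_e^2}\in[0,1)$. The expectation of the product of the exponentials is at most $\prod_e(1-s_e^2)^{-1/2}$, and altogether we get $\prod_e(1-s_e^2)^{-1}$. $\square$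

## 5. Heights and height differences through the Green function

It remains to choose coefficients $c_e$ with small $\sum c_e^2$. Let $\Delta f(x)=\sum_{y\sim x}(f(y)-f(x))$. For $d\ge3$ let $G$ be the Green function of simple random walk (expected number of visits to $x$ from $0$), and for $d=2$ let $a$ be the potential kernel, so that $\frac1{2d}\Delta G=-\delta_0$, respectively $\frac14\Delta a=\delta_0$ and $a(0)=0$. Put
$$A=\frac{G}{2d}\ (d\ge3),\qquad A=-\frac a4\ (d=2),\qquad\text{so}\quad -\Delta A=\delta_0 .$$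
By Lawler–Limic, *Random Walk: A Modern Introduction*, Theorems 4.3.1 and 4.4.4,
$$G(x)=C_d|x|^{2-d}+O(|x|^{-d})\ (d\ge3),\qquad a(x)=\tfrac2\pi\log|x|+\kappa_0+O(|x|^{-2})\ (d=2).\tag{6}$$

**Step 1.** *This step bounds the gradient of $A$.* For $x\sim y$,
$$|A(x)-A(y)|\le C(1+|x|)^{1-d},\qquad |A(x)-A(y)|\le\tfrac1{2d}.\tag{7}$$
The first bound follows from (6): the leading terms differ by $O(|x|^{1-d})$ and the remainders are $O(|x|^{-d})$. For the second let $u$ be a unit lattice vector and $f(x)=A(x+u)-A(x)$. By the first bound $f\to0$ at infinity, and $f$ is discrete harmonic off $\{0,-u\}$. If $f$ had a positive maximum at a harmonic point, all neighbors would share the value, and so on until $\{0,-u\}$ is reached; likewise for negative minima. So $|f|$ is maximal on $\{0,-u\}$. By the lattice symmetries $-\Delta A(0)=1$ reads $2d(A(0)-A(u))=1$, so $f(0)=-\frac1{2d}$ and $f(-u)=A(0)-A(-u)=\frac1{2d}$.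

**Step 2.** *This step writes the height as a sum of gradients.* For $e=(x,y)$ put $\theta^k_e=A(y-k)-A(x-k)$. If $\varphi=0$ off $\Lambda$ and $k\in\Lambda$, summation by parts gives $\sum_e\theta^k_e\nabla_e\varphi=\sum_x\varphi_x(-\Delta A)(x-k)$, that is,
$$\varphi_k=\sum_{e\in\mathcal E_\Lambda}\theta^k_e\nabla_e\varphi .\tag{8}$$
(For comparison: a straight path from $0$ to the boundary of $\Lambda_N$ gives a representation with $\sum c_e^2=N+1$. The Green function spreads the unit flow over all directions.)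

**Lemma 5.**

(i) Let $d\ge3$. For $0\le t<2d$ there is $D_t<\infty$ with $E_\Lambda e^{\pm t\varphi_k}\le D_t$ for all finite $\Lambda$ and $k\in\Lambda$. So $P_\Lambda(\pm\varphi_k\ge h)\le D_te^{-th}$ for $h\ge0$.

(ii) Let $d=2$. There is $C_0\ge1$ such that for $|t|\le1$: $E_{\Lambda_N}e^{t\varphi_k}\le N^{C_0t^2}$ for $N\ge2$, $k\in\Lambda_N$; and $E_\Lambda e^{t(\varphi_k-\varphi_i)}\le(2+r)^{C_0t^2}$ for all finite $\Lambda$ and $k,i\in\Lambda$ with $|k-i|_\infty\le r$, $r\ge1$.

*Proof.* (i) By (7), $|t\theta^k_e|\le t/2d<1$. By (8), Lemma 4 and $-\log(1-x)\le x/(1-x)$,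
$$\log E_\Lambda e^{\pm t\varphi_k}\le-\sum_e\log\big(1-t^2(\theta^k_e)^2\big)\le\frac{t^2}{1-t^2/4d^2}\sum_e(\theta^k_e)^2 .$$
Summed over all edges of $\mathbb Z^d$ the last sum is at most $C\sum_x(1+|x|)^{2-2d}<\infty$, because $2d-2>d$. Markov's inequality gives the tail.

(ii) For $|t|\le1$, (7) gives $|t\theta^k_e|\le\frac14$ and $|t(\theta^k_e-\theta^i_e)|\le\frac12$; and $-\log(1-x)\le\frac43x$ on $[0,\frac14]$. By Lemma 4 it suffices to bound sums of squares by $C\log N$, respectively $C\log(2+r)$. Edges of $\mathcal E_{\Lambda_N}$ are within sup-distance $2N+1$ of $k$, so $\sum_{e\in\mathcal E_{\Lambda_N}}(\theta^k_e)^2\le C\big(1+\sum_{1\le s\le2N+1}s\cdot s^{-2}\big)\le C\log N$.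

For the difference we bound the sum over all edges $e=(x,y)$. Those with $|x-i|_\infty\le4r+4$ contribute at most $2\sum\big((\theta^k_e)^2+(\theta^i_e)^2\big)\le C\log(2+r)$. Now let $|x-i|_\infty\ge4r+4$ and put $z=x-i$, $v=i-k$, $u=y-x$. Then
$$\theta^k_e-\theta^i_e=A(z+v+u)-A(z+v)-A(z+u)+A(z).$$
We have $|v|+|u|\le\sqrt2\,r+1\le|z|/2$. So for $F=\log|\cdot|$, whose second derivative is $O(|w|^{-2})$,
$$\big|F(z+v+u)-F(z+v)-F(z+u)+F(z)\big|=\Big|\int_0^1\!\!\int_0^1D^2F(z+pv+qu)[v,u]\,dp\,dq\Big|\le Cr|z|^{-2}.$$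
The remainders in (6) are $O(|z|^{-2})\le O(r|z|^{-2})$. Hence $|\theta^k_e-\theta^i_e|\le Cr|x-i|^{-2}$, and these edges contribute at most $C\sum_{s\ge4r+4}s\cdot r^2s^{-4}\le C$. $\square$

In $d\ge3$ the tail rate is any $t<2d$: up to $D_t$ no worse than the rate $2d$ of a single site with frozen neighbors in Lemma 1.

A common form will be handy. With $t=1$ in Lemma 5 there is $C_0\ge1$ (for $d=2$ that of Lemma 5(ii); for $d\ge3$ chosen so that $D_1\le2^{C_0}$) with
$$P_{\Lambda_N}(\pm\varphi_k\ge h)\le N^{C_0}e^{-h}\qquad(h\ge0,\ k\in\Lambda_N,\ N\ge2).\tag{9}$$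

## 6. Lifting the surface at a quadratic price

Now question 2: a lower bound on $P_\Lambda(\Omega_W)$. If typically $|\varphi|\le H_1$ on $W$, add a profile $\psi$ that equals $H_1$ on $W$ and $0$ off $\Lambda$. The density changes by $e^{-D_+}$, $D_+=\mathcal H_\Lambda(\varphi+\psi)-\mathcal H_\Lambda(\varphi)$.

**The direct bound.** The triangle inequality gives $D_+\le\sum_e|\nabla_e\psi|$. If $W$ is a cube of side $r$, each of the $dr^{d-1}$ lattice lines through $W$ contributes at least $2H_1$ to this sum, whatever $\psi$ is. So this route never yields more than $e^{-2dr^{d-1}H_1}$. Against the wall price $\exp(-r^{d-2d\theta})$ of Lemma 1, a cost exponent $d-1$ would give the height $\frac1{2d}\log r$, half of what Theorem 2 claims; and in Section 9 we shall need a cost that is only *polynomial* in $r$, which $e^{-4rH_1}$ is not. The cure is to average over $\psi$ and $-\psi$: first-order terms cancel, and a second-order term appears only on edges where $|\nabla_e\varphi|<|\nabla_e\psi|$.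

**Lemma 6.** Let $W\subset\Lambda$, $H_1>0$, $\psi:\mathbb Z^d\to\mathbb R$ with $\psi=H_1$ on $W$ and $\psi=0$ off $\Lambda$. If $P_\Lambda(|\varphi_k|\le H_1\ \forall k\in W)\ge\frac12$, then
$$P_\Lambda(\Omega_W)\ge\tfrac12\exp\Big(-2d\sum_e(\nabla_e\psi)^2\Big).$$

*Proof.* Let $B=\{|\varphi_k|\le H_1\ \forall k\in W\}$ and $D_\pm(\varphi)=\mathcal H_\Lambda(\varphi\pm\psi)-\mathcal H_\Lambda(\varphi)$.

**Step 1.** *This step translates and symmetrizes.* Translating by $\psi$, and since $\varphi+\psi\ge0$ on $W$ when $\varphi\in B$,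
$$P_\Lambda(\Omega_W)=E_\Lambda\big[1_{\{\varphi+\psi\in\Omega_W\}}e^{-D_+}\big]\ge E_\Lambda[1_Be^{-D_+}].$$
The map $\varphi\mapsto-\varphi$ preserves $P_\Lambda$ and $B$ and exchanges $D_+$ and $D_-$. By convexity of $\exp$,
$$E_\Lambda[1_Be^{-D_+}]=E_\Lambda\big[1_B\tfrac12(e^{-D_+}+e^{-D_-})\big]\ge E_\Lambda[1_Be^{-Y}],\qquad Y=\tfrac12(D_++D_-).$$
Since $|x+u|+|x-u|=2\max(|x|,|u|)$, we have $|x+u|+|x-u|-2|x|=2(|u|-|x|)^+$, so $Y=\sum_{e\in\mathcal E_\Lambda}\big(|\nabla_e\psi|-|\nabla_e\varphi|\big)^+$. Jensen's inequality under $P_\Lambda(\cdot|B)$ and $E_\Lambda[Y|B]\le2E_\Lambda Y$ give $E_\Lambda[1_Be^{-Y}]\ge\frac12e^{-2E_\Lambda Y}$.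

**Step 2.** *This step shows that small gradients are rare enough to make $E_\Lambda Y$ quadratic.* Let $e\in\mathcal E_\Lambda$ have an endpoint $x\in\Lambda$. Given all $\varphi_z$, $z\ne x$, the density of $\varphi_x$ is $e^{-q}/\int e^{-q}$ with $q(y)=\sum_{z\sim x}|y-\varphi_z|$ convex and $2d$-Lipschitz. If $x_0$ minimizes $q$, then $\int e^{-q}\ge e^{-q(x_0)}\int e^{-2d|y-x_0|}dy=e^{-q(x_0)}/d$, so the density is at most $d$. Hence $P_\Lambda(|\nabla_e\varphi|\le s)\le2ds$, and for $u\in\mathbb R$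
$$E_\Lambda\big(|u|-|\nabla_e\varphi|\big)^+=\int_0^{|u|}P_\Lambda(|\nabla_e\varphi|\le s)\,ds\le du^2 .$$
So $E_\Lambda Y\le d\sum_e(\nabla_e\psi)^2$; insert this in Step 1. $\square$

## 7. Many low sites under a wall are very unlikely

This answers question 1: Lemma 1 without freezing.

**Lemma 7.** For $\rho\in(0,1)$ there are $\kappa>0$ and $r_0$, depending on $\rho,d$, such that for every cube $W$ with $r^d$ sites, $r\ge r_0$, every finite $\Lambda\supset W$ and every $h\ge0$,
$$P_\Lambda\big(\Omega_W,\ \#\{k\in W:\varphi_k<h\}\ge\rho r^d\big)\le3\exp\big(-\kappa r^de^{-2dh}\big).$$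

*Proof.* **Step 1.** *This step discards surfaces with too large total gradient in $W$.* $W$ has at most $dr^d$ internal edges. Lemma 3 with $a_e=\frac12$ on them and $a_e=0$ elsewhere gives, for $\mathcal G=\{\sum_{e\subset W}|\nabla_e\varphi|\le4dr^d\}$, the bound $P_\Lambda(\mathcal G^c)\le e^{-2dr^d}2^{dr^d}\le e^{-dr^d}$.

**Step 2.** *This step finds many sites whose neighbors are all low.* Put $K=32d/\rho$. On $\mathcal G$ at most $4dr^d/K$ internal edges have $|\nabla_e\varphi|>K$; they touch at most $8dr^d/K=\rho r^d/4$ sites. For $r\ge r_0:=8d/\rho$, at most $2dr^{d-1}\le\rho r^d/4$ sites of $W$ have a neighbor outside $W$. So on $\mathcal G$ and the event in question, at least $\frac\rho2r^d$ sites of $W^\circ$ have height below $h$ and no incident gradient larger than $K$; all their neighbors are at height $\le h+K$. Hence for one of the two parities $\sigma$,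
$$n_\sigma:=\#\{k\in W^\circ_\sigma:\varphi_j\le h+K\ \text{for all }j\sim k\}\ge\tfrac\rho4r^d .$$

**Step 3.** *This step applies the computation of Lemma 1 conditionally.* Let $\mathcal F_\sigma=\sigma(\varphi_j:j\notin W^\circ_\sigma)$. Neighbors of a site have the opposite parity, so $n_\sigma$ is $\mathcal F_\sigma$-measurable, and given $\mathcal F_\sigma$ the $\varphi_k$, $k\in W_\sigma^\circ$, are independent with densities proportional to $e^{-\sum_{j\sim k}|x-\varphi_j|}$. If all neighbors of $k$ are at height $\le h+K$, then by (F2) in the box $\{k\}$ the conditional probability of $\{\varphi_k<0\}$ is at least its value with all neighbors at height $h+K$, which by (2) is $\frac12e^{-2d(h+K)}$. On $\Omega_W$ none of these sites is negative, so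
$$P_\Lambda\big(\Omega_W,\,n_\sigma\ge\tfrac\rho4r^d\big)\le\big(1-\tfrac12e^{-2d(h+K)}\big)^{\rho r^d/4}\le\exp\big(-\tfrac\rho8r^de^{-2d(h+K)}\big).$$
Take $\kappa=\frac\rho8e^{-2dK}$; then $\kappa\le d$, so $e^{-dr^d}$ is also at most $\exp(-\kappa r^de^{-2dh})$. Sum over the two parities and add $P_\Lambda(\mathcal G^c)$. $\square$

## 8. The upper bound, and the lower bound in the bulk

**Upper bound in Theorem 1 ($d\ge2$, any $M\le N$, all $i\in\Lambda_N$).** The purpose is to remove the wall by raising the boundary so high that the wall is no constraint. Let $H=(C_0+d+1)\log N$ with $C_0$ from (9). By (F2), $P^+_{\Lambda_N,M}\preccurlyeq P^H_{\Lambda_N}(\cdot|\Omega_{\Lambda_M})$. Since $P^H_{\Lambda_N}$ is the law of $\varphi+H$, (9) and a union bound give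
$$P^+_{\Lambda_N,M}(\varphi_i>2H)\le\frac{P_{\Lambda_N}(\varphi_i>H)}{P_{\Lambda_N}(\varphi\ge-H\text{ on }\Lambda_M)}\le\frac{N^{-d-1}}{1-(2N+1)^dN^{-d-1}}\longrightarrow0 .\tag{10}$$
So $C=2(C_0+d+1)$ works.

**Proposition 1 (bulk lower bound, all $d\ge2$).** For $0<\varepsilon<1$ and $0<\eta<\frac1d$,
$$\lim_{M\to\infty}\ \sup_{N\ge M}\ \sup_{i\in\Lambda_{\lfloor\varepsilon M\rfloor}}P^+_{\Lambda_N,M}\big(\varphi_i<(\tfrac1d-\eta)\log M\big)=0 .$$

*Proof.* Let $a=(\frac1d-\eta)\log M$, $L=\lfloor(1-\varepsilon)M/4\rfloor$ and $Q=P_{\Lambda_{2L}}(\cdot|\Omega_{\Lambda_L})$.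

**Step 1.** *This step answers question 3 in the bulk: it replaces one site by an average over a box.* Let $i\in\Lambda_{\lfloor\varepsilon M\rfloor}$, $k\in\Lambda_L$ and $j=i-k$. For $M\ge4/(1-\varepsilon)$ we have $\lfloor\varepsilon M\rfloor+3L+1\le M$, so $j+\Lambda_{2L+1}\subset\Lambda_M$. Apply (F3) with $\Lambda=\Lambda_N$, $\Lambda'=j+\Lambda_{2L}$, $A=\Lambda_M$, $A'=j+\Lambda_L$; the outer boundary of $\Lambda'$ lies in $A$. After translation by $-j$, $P^+_{\Lambda_N,M}(\varphi_i<a)\le Q(\varphi_k<a)$. The left side does not depend on $k$. Averaging over $k\in\Lambda_L$, for any $\rho\in(0,1)$,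
$$P^+_{\Lambda_N,M}(\varphi_i<a)\le\rho+Q\big(\#\{k\in\Lambda_L:\varphi_k<a\}\ge\rho|\Lambda_L|\big).$$

**Step 2.** *This step compares the two prices.* Lemma 7 with $W=\Lambda_L$, $r=2L+1$, $h=a$ gives, for $M$ large,
$$P^+_{\Lambda_N,M}(\varphi_i<a)\le\rho+\frac{3\exp\big(-\kappa(2L+1)^de^{-2da}\big)}{P_{\Lambda_{2L}}(\Omega_{\Lambda_L})}.\tag{11}$$
For the denominator let $H_1=(C_0+d+1)\log L$. By (9) and a union bound, $P_{\Lambda_{2L}}(|\varphi|>H_1\text{ somewhere on }\Lambda_L)\le(2L+1)^d\cdot2(2L)^{C_0}L^{-C_0-d-1}\le\frac12$ for large $L$. Take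
$$\psi(x)=H_1\min\Big\{1,\frac{(2L+1-|x|_\infty)^+}{L+1}\Big\},$$
which is $H_1$ on $\Lambda_L$ and $0$ off $\Lambda_{2L}$. Its gradients are at most $H_1/(L+1)$ and are nonzero on $O(L^d)$ edges only, so Lemma 6 gives $P_{\Lambda_{2L}}(\Omega_{\Lambda_L})\ge\frac12\exp(-C'L^{d-2}\log^2L)$. In the numerator $(2L+1)^de^{-2da}\ge c_\varepsilon M^dM^{-2+2d\eta}=c_\varepsilon M^{d-2+2d\eta}$, which is much larger than $M^{d-2}\log^2M$. So the quotient in (11) tends to $0$, uniformly in $N\ge M$ and $i$. Let $\rho\to0$. $\square$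

Since $\log M\sim\log N$ for $M=\lfloor\delta N\rfloor$, (10) and Proposition 1 prove Theorem 1 for $d\ge3$ (with $c=\frac1{2d}$, say). They also prove the lower bounds in Theorem 2(a) and (b): it suffices to treat $\eta<\frac1d$, and then $(\frac1d-\eta)\log N\le(\frac1d-\frac\eta2)\log M$ for $N$ large.

## 9. Sites at the edge of the wall in the plane

For $d=2$, Theorem 1 includes all $i\in\Lambda_M$, also those with $|i|_\infty=M<N$. There Step 1 of Proposition 1 has no version. Let $\Lambda'\ni i$, and let $i'\sim i$ be a neighbor with $|i'|_\infty=M+1$. Then $i'$ is either in $\Lambda'$, so that $\Lambda'\not\subset\Lambda_M$, or on the outer boundary of $\Lambda'$, where it lies in $\Lambda_N$ but not in $A=\Lambda_M$. So (F3) with $\Lambda=\Lambda_N$, $A=\Lambda_M$ never applies, and translation averaging is lost.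

In its place use that the planar surface is flat on small scales. Take a square $W$ of side $r=\lfloor N^\alpha\rfloor$ with corner $i$. By Lemma 7 most of $W$ is high, and if $\varphi_i$ is low then most differences $\varphi_k-\varphi_i$, $k\in W$, are large, which has probability $r^{-c}=N^{-c\alpha}$ by Lemma 5(ii). We divide by $P_{\Lambda_N}(\Omega_W)$, and the logarithmic profile available in the plane makes this about $N^{-C\alpha^2}$. The gain is linear in $\alpha$, the loss quadratic; so a small $\alpha$ wins.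

Fix $\alpha\in(0,\frac12]$, to be chosen depending only on $C_0$, and let $N$ be large depending on $\alpha,\delta$.

**Step 1.** *This step shrinks the wall.* Let $i\in\Lambda_M$. Since $r\le M+1$, we can choose a square $W\subset\Lambda_M$ with $r^2$ sites having $i$ as a corner. By (F2),
$$P^+_{\Lambda_N,M}(\varphi_i<a)\le P_{\Lambda_N}(\varphi_i<a\mid\Omega_W),\qquad a:=\tfrac18\log r.\tag{12}$$

**Step 2.** *This step finds a height $H_1$ that the surface rarely exceeds on $W$.* Put $K=C_0+3$ and $H_1=K\log(2+r)+K\sqrt{\log N}$. Lemma 5(ii) with $t=\pm1$ and a union bound give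
$$P_{\Lambda_N}\big(\exists k\in W:|\varphi_k-\varphi_i|\ge K\log(2+r)\big)\le2r^2(2+r)^{C_0-K}=2r^2(2+r)^{-3}\le\tfrac14\qquad(r\ge8).$$
With $t=\pm(\log N)^{-1/2}$ we have $N^{C_0t^2}=e^{C_0}$, so $P_{\Lambda_N}(|\varphi_i|\ge K\sqrt{\log N})\le2e^{C_0-K}=2e^{-3}\le\frac14$. Hence $P_{\Lambda_N}(|\varphi|\le H_1\text{ on }W)\ge\frac12$.

**Step 3.** *This step bounds $P_{\Lambda_N}(\Omega_W)$ from below by a logarithmic profile; here $\delta<1$ is used.* Let $R=N-M+1\ge(1-\delta)N$ and $\psi(x)=H_1g(|x-i|_\infty)$, where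
$$g(s)=1\ (s\le r),\qquad g(s)=1-\frac{\log(s/r)}{\log(R/r)}\ (r\le s\le R),\qquad g(s)=0\ (s\ge R).$$
Then $\psi=H_1$ on $W$. Also $\psi=0$ off $\Lambda_N$, since $|x|_\infty\ge N+1$ and $|i|_\infty\le M$ give $|x-i|_\infty\ge R$. There are $4(2s+1)\le12s$ edges between sup-distances $s$ and $s+1$ from $i$ ($s\ge1$); edges joining sites at equal sup-distance have $\nabla_e\psi=0$; and $|g(s+1)-g(s)|\le\frac1{s\log(R/r)}$ for $r\le s<R$. For $N$ large, $\log(R/r)\ge\frac14\log N\ge1$, because $R/r\ge(1-\delta)N^{1/2}$. Also $\sum_{s=r}^{R-1}\frac1s\le1+\log(R/r)\le2\log(R/r)$. Therefore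
$$\sum_e(\nabla_e\psi)^2\le\frac{12H_1^2}{\log^2(R/r)}\sum_{s=r}^{R-1}\frac1s\le\frac{24H_1^2}{\log(R/r)}\le\frac{96H_1^2}{\log N}.$$
As $\log(2+r)\le2\alpha\log N$ for $N$ large, $H_1^2\le8K^2\alpha^2\log^2N+2K^2\log N$. Lemma 6, with $2d=4$, gives
$$P_{\Lambda_N}(\Omega_W)\ge c_1N^{-C_2\alpha^2},\qquad C_2=3072K^2,\quad c_1=\tfrac12e^{-768K^2},\tag{13}$$
both depending only on $C_0$.

**Step 4.** *This step bounds the numerator $P_{\Lambda_N}(\varphi_i<a,\Omega_W)$.* Either at least half of the sites of $W$ are below $2a$, or more than half are at $2a$ or above: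
$$P_{\Lambda_N}(\varphi_i<a,\Omega_W)\le P_{\Lambda_N}\big(\Omega_W,\#\{k\in W:\varphi_k<2a\}\ge\tfrac12r^2\big)+P_{\Lambda_N}\big(\varphi_i<a,\#\{k\in W:\varphi_k\ge2a\}>\tfrac12r^2\big).$$
By Lemma 7 with $d=2$, $\rho=\frac12$, $h=2a$, the first term is at most $3\exp(-\kappa r^2e^{-8a})=3e^{-\kappa r}$. On the second event more than half of the $k\in W$ satisfy $\varphi_k-\varphi_i>a$. By Markov's inequality for the number of such $k$, and Lemma 5(ii) with $t=\frac1{32C_0}$, so that $C_0t^2=\frac t{32}$, the second term is at most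
$$2\max_{k\in W}P_{\Lambda_N}(\varphi_k-\varphi_i>a)\le2\exp\Big(-\tfrac t8\log r+\tfrac t{32}\log(2+r)\Big)\le Cr^{-c_3},\qquad c_3=\tfrac{3t}{32},$$
and $c_3$ depends only on $C_0$.

**Step 5.** *This step chooses $\alpha$.* By (12), (13) and Step 4, with $C'$ not depending on $i$ or $N$,
$$\sup_{i\in\Lambda_M}P^+_{\Lambda_N,M}\big(\varphi_i<\tfrac18\log\lfloor N^\alpha\rfloor\big)\le C'N^{C_2\alpha^2}\big(N^{-c_3\alpha}+e^{-\kappa\lfloor N^\alpha\rfloor}\big).$$
With $\alpha=\min\{\frac12,\frac{c_3}{2C_2}\}$ we have $C_2\alpha^2-c_3\alpha\le-\frac12c_3\alpha<0$, so the right side tends to $0$. Since $\frac18\log\lfloor N^\alpha\rfloor\ge\frac\alpha9\log N$ for $N$ large, $c=\alpha/9$ works. Together with (10) this proves Theorem 1 for $d=2$. $\blacksquare$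

## 10. The constant $2/\sqrt\pi$ in the plane

For the upper bound in Theorem 2(b) we repeat (10) with the best exponential moment we have.

**Step 1.** *This step computes the energy of the flow.* Orient $e=(x,x+u_l)$, $u_l$ the $l$-th unit vector (reversal changes only a sign), and let $z=x-k\ne0$. By (6), $A=-\frac1{2\pi}\log|\cdot|-\frac{\kappa_0}4+O(|\cdot|^{-2})$, so $\theta^k_e=-\frac1{2\pi}\frac{z_l}{|z|^2}+O(|z|^{-2})$. Squaring, summing over $l=1,2$ and then over $x$, for $k\in\Lambda_N$,
$$\sum_{e\in\mathcal E_{\Lambda_N}}(\theta^k_e)^2\le C+\sum_{0<|z|_\infty\le2N+2}\Big(\frac1{4\pi^2|z|^2}+\frac C{|z|^3}\Big)\le\frac1{2\pi}\log N+C .$$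
The last inequality holds because $|z|^{-2}$ differs from the integral of $|w|^{-2}$ over the unit square around $z$ by $O(|z|^{-3})$ for $|z|\ge2$, so $\sum_{0<|z|_\infty\le2N+2}|z|^{-2}\le2\pi\log N+C$. By (7), also $\sum_e(\theta^k_e)^4\le C\sum_z(1+|z|)^{-4}\le C$.

**Step 2.** *This step bounds the tail.* Let $t=2\sqrt\pi<4$. By (7), $|t\theta^k_e|\le t/4<1$. Lemma 4 and $-\log(1-x)\le x+C_tx^2$ on $[0,t^2/16]$ yield $E_{\Lambda_N}e^{\pm t\varphi_k}\le CN^{t^2/2\pi}=CN^2$. Let $x>2/\sqrt\pi$ and $H=x\log N$. Then $P_{\Lambda_N}(\varphi_k<-H)\le CN^{2-2\sqrt\pi x}$ with $2-2\sqrt\pi x<-2$, so $P_{\Lambda_N}(\varphi\ge-H\text{ on }\Lambda_N)\to1$ by a union bound over $(2N+1)^2$ sites. (A general $t$ would require $tx-\frac{t^2}{2\pi}>2$, that is $x>\frac2t+\frac t{2\pi}$; the right side is minimal at $t=2\sqrt\pi$, with value $2/\sqrt\pi$.)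

**Step 3.** *This step removes the wall.* As in (10), for every $\eta>0$, uniformly in $i\in\Lambda_N$ and $M\le N$,
$$P^+_{\Lambda_N,M}\big(\varphi_i>(x+\eta)\log N\big)\le\frac{P_{\Lambda_N}(\varphi_i>\eta\log N)}{P_{\Lambda_N}(\varphi\ge-H\text{ on }\Lambda_N)}\longrightarrow0 ,$$
the numerator being at most $N^{-s\eta+C_0s^2}\to0$ for small fixed $s>0$ by Lemma 5(ii). As $x>2/\sqrt\pi$ and $\eta>0$ are arbitrary, and the lower bound was proved in Section 8, Theorem 2(b) follows. $\blacksquare$

## 11. The constant $1/d$ for $d\ge3$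

Try the same for $d\ge3$: boundary height $H=x\log N$. By Lemma 5(i) a union bound gives $P_{\Lambda_N}(\varphi\ge-H\text{ on }\Lambda_N)\to1$ if $tx>d$ for some $t<2d$, that is if $x>\frac12$; then $P_{\Lambda_N}(\varphi_i>\eta\log N)\le D_1N^{-\eta}\to0$ finishes as before. So we get the constant $\frac12$, which exceeds $\frac1d$. For $x<\frac12$ our lower bound for the denominator (from (F1), see Step 2 below) is only $\exp(-CN^{d-tx})$ with $d-tx>0$, while the one-site numerator bound is a mere power of $N$. The quotient is then not controlled.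

The way out is a quantity that is much more concentrated than one height: the spatial average. Its deviations by $\eta\log N$ have probability at most $\exp(-cN^{d-2}\log N)$, which pays for a denominator $\exp(-CN^{d-2-\eta'})$, that is for every $x>\frac1d$. Once the average is at most about $\frac1d\log N$ and, by Proposition 1, nearly all sites are at least about $\frac1d\log N$ high, few sites can be much higher. Averaging by translation then returns to single sites.

Let $\gamma>0$ and
$$p=|\Lambda_N|^{-1}\#\big\{k\in\Lambda_N:\varphi_k>(\tfrac1d+\gamma)\log N\big\},\qquad S=|\Lambda_N|^{-1}\sum_{k\in\Lambda_N}\varphi_k .$$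
Write $E^+_{\Lambda_{3N}}$ for expectation under $P^+_{\Lambda_{3N}}$.

**Step 1.** *This step bounds the one-site probability by an average.* For $i,k\in\Lambda_N$ let $j=i-k$. Since $|j|_\infty\le2N$, $\Lambda_N\subset j+\Lambda_{3N}$. By (F2), then (F3) with $\Lambda'=A'=\Lambda_N$ and $\Lambda=A=j+\Lambda_{3N}$ (its boundary condition holds since $A=\Lambda$), then translation,
$$P^+_{\Lambda_N,M}(\varphi_i>y)\le P^+_{\Lambda_N}(\varphi_i>y)\le P^+_{\Lambda_{3N}}(\varphi_k>y).$$
With $y=(\frac1d+\gamma)\log N$, averaging over $k\in\Lambda_N$ gives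
$$P^+_{\Lambda_N,M}\big(\varphi_i>(\tfrac1d+\gamma)\log N\big)\le E^+_{\Lambda_{3N}}[p]\qquad(i\in\Lambda_N,\ M\le N).\tag{14}$$

**Step 2.** *This step shows that for every $\eta>0$, $P^+_{\Lambda_{3N}}\big(S>(\frac1d+2\eta)\log N\big)\to0$.* Let $H=(\frac1d+\eta)\log N$. By (F2), $P^+_{\Lambda_{3N}}\preccurlyeq P^H_{\Lambda_{3N}}(\cdot|\Omega_{\Lambda_{3N}})$, and $S$ is increasing, so the probability is at most
$$\frac{P_{\Lambda_{3N}}(S>\eta\log N)}{P^H_{\Lambda_{3N}}(\Omega_{\Lambda_{3N}})}.$$

*Denominator.* Since $2d(\frac1d+\eta)>2$, choose $t<2d$ with $t(\frac1d+\eta)=2+\eta'$, $\eta'>0$. By (F1) applied to the increasing events $\{\varphi_k\ge-H\}$, and Lemma 5(i), for $N$ large,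
$$P^H_{\Lambda_{3N}}(\Omega_{\Lambda_{3N}})\ge\prod_{k\in\Lambda_{3N}}\big(1-P_{\Lambda_{3N}}(\varphi_k<-H)\big)\ge\big(1-D_tN^{-2-\eta'}\big)^{|\Lambda_{3N}|}\ge\exp\big(-CN^{d-2-\eta'}\big).$$

*Numerator.* By (8), $S=\sum_{e\in\mathcal E_{\Lambda_{3N}}}\bar\theta_e\nabla_e\varphi$ with $\bar\theta=|\Lambda_N|^{-1}\sum_{k\in\Lambda_N}\theta^k$. By (7), for $e=(x,y)\in\mathcal E_{\Lambda_{3N}}$,
$$|\bar\theta_e|\le CN^{-d}\sum_{k\in\Lambda_N}(1+|x-k|)^{1-d}\le CN^{-d}\Big(1+\sum_{1\le s\le4N+1}s^{d-1}s^{1-d}\Big)\le CN^{1-d}.$$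
There are $O(N^d)$ edges, so $\sum_e\bar\theta_e^2\le CN^{2-d}$. Apply Lemma 4 with $s_e=N^{d-2}\bar\theta_e$, which is $O(1/N)$ and so at most $\frac12$ in absolute value for large $N$; with $-\log(1-x)\le\frac43x$ on $[0,\frac14]$ and $\sum_es_e^2\le CN^{2d-4}N^{2-d}$ it gives $E_{\Lambda_{3N}}e^{N^{d-2}S}\le\exp(CN^{d-2})$. Hence
$$P_{\Lambda_{3N}}(S>\eta\log N)\le\exp\big(-N^{d-2}(\eta\log N-C)\big),$$
and the quotient tends to $0$.

**Step 3.** *This step combines the average with the bulk lower bound.* Let $\eta\in(0,\frac1d)$, $\rho\in(0,1)$, and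
$$\rho'=|\Lambda_N|^{-1}\#\big\{k\in\Lambda_N:\varphi_k<(\tfrac1d-\eta)\log N\big\}.$$
Proposition 1 with $N$ and $M$ both replaced by $3N$ and $\varepsilon=\frac13$, together with $\log N\le\log3N$, gives $E^+_{\Lambda_{3N}}[\rho']\to0$, so $P^+_{\Lambda_{3N}}(\rho'>\rho)\to0$. On $\{\rho'\le\rho\}\cap\{S\le(\frac1d+2\eta)\log N\}$ split the sites of $\Lambda_N$ into those counted by $p$, those counted by $\rho'$ (where $\varphi\ge0$), and the rest:
$$\tfrac1d+2\eta\ge\frac S{\log N}\ge p\big(\tfrac1d+\gamma\big)+(1-p-\rho)\big(\tfrac1d-\eta\big)\ge\tfrac1d-\eta-\tfrac\rho d+p\gamma .$$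
So $p\le(3\eta+\rho/d)/\gamma$ on this event, whose probability tends to $1$ by Step 2. As $p\le1$ always, $\limsup_NE^+_{\Lambda_{3N}}[p]\le(3\eta+\rho/d)/\gamma$. Let $\eta,\rho\to0$: $E^+_{\Lambda_{3N}}[p]\to0$. By (14) this is the uniform upper bound in Theorem 2(a), for every $\gamma>0$. The lower bound was proved in Section 8. $\blacksquare$

**Remark (temperature).** Let $V(x)=\beta|x|$ with $\beta>0$. If $\varphi$ has the law with this interaction, then $\beta\varphi$ has the law with $V(x)=|x|$; zero boundary values and the events $\{\varphi_k\ge0\}$ are unchanged by the scaling. So all heights in Theorems 1 and 2 are divided by $\beta$.
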